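# Eventually periodic binary sequences whose sum-free sets are not regular

## 1. Sum-free sets, regular sets, and Cameron's bijection

Throughout, $\mathbb N_0=\{0,1,2,\dots\}$, and $[s,t]$ is the interval of **integers** from $s$ to $t$. For sets of integers, $B+C=\{b+c:b\in B,\ c\in C\}$, and the two summands in $B+B$ may coincide. For a finite $0$-$1$ word $w$, $w^k$ is $w$ repeated $k$ times and $w^\infty$ is $w$ repeated forever.

**Definition (sum-free).** A set $S$ of positive integers is *sum-free* if $S\cap(S+S)=\emptyset$. An increasing sequence of positive integers is sum-free if its set of elements is.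

The odd numbers are sum-free, since a sum of two odd numbers is even. So is $\{n: n\equiv 2,3 \bmod 5\}$, since sums of two elements are $\equiv 4,0,1$. The set $\{1,2\}$ is not sum-free, because $2=1+1$.

**Definition (regular).** A set $S$ of positive integers is *regular* if there is a positive integer $q$ such that, for all sufficiently large $n$, $n\in S$ if and only if $n+q\in S$. Equivalently, the indicator sequence $1_S$ is eventually periodic.

The odd numbers are regular with $q=2$, and every finite set is regular with $q=1$. The powers of $2$ are not regular, by the following remark. If $S$ is regular and infinite, choose $s\in S$ beyond the threshold in the definition. Then $s,s+q,s+2q,\dots$ all lie in $S$, so beyond $s$ every $q$ consecutive integers meet $S$. An infinite regular set therefore has bounded gaps.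

**Definition (eventual period).** A sequence $x$ is *eventually periodic* with eventual period $p$ if $x_{i+p}=x_i$ for all large $i$. The smallest such $p\ge 1$ is its least eventual period. For example, $0\,1\,1\,(10)^\infty$ has least eventual period $2$.

**Definition (density).** For a set $P$ of positive integers, the natural density is $\lim_{N\to\infty}\#(P\cap[1,N])/N$, if the limit exists. The upper density is the corresponding $\limsup$. A regular set has a natural density. The set $\bigcup_k[4^k,2\cdot4^k-1]$ has none: it has $(4^{k+1}-1)/3$ elements below $2\cdot 4^k$ and the same number below $4^{k+1}$, so the proportion tends to $2/3$ along the first sequence and to $1/3$ along the second. (Only Section 6 uses densities.)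

**Definition (Cameron's bijection).** Let $x=(x_1,x_2,\dots)$ be an infinite binary sequence. Build $S=S(x)$ by considering $n=1,2,3,\dots$ in turn.

- If $n$ is a sum of two (not necessarily distinct) elements already placed in $S$, then $n\notin S$, and no term of $x$ is used.
- Otherwise, read the next unused term of $x$, and put $n$ in $S$ if and only if that term is $1$.

The set $S(x)$ is sum-free, because the summands of $n$ are smaller than $n$ and hence already placed. Infinitely many terms of $x$ are read: if $S$ is infinite, a term is read at each of its elements; if $S$ is finite, then so is $S+S$. Conversely, a sum-free set $S$ determines its *associated binary sequence*: record $1_S(n)$ at every $n\notin S+S$, in order. These two operations are inverse to each other. The bijection is due to Cameron.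

*Example.* Take $x=(10)^\infty$. At $n=1$ we read $1$, so $1\in S$. The number $2=1+1$ is skipped. At $3$ we read $0$, at $4$ we read $1$, the number $5=1+4$ is skipped, at $6$ we read $0$, at $7$ we read $1$. The pattern continues, and $S(x)=\{n\equiv1\bmod 3\}$: a number $n\equiv 2$ is $1+(n-1)$, a number $n\equiv0$ is never a sum and reads $0$, and a number $n\equiv 1$ is never a sum and reads $1$.

Cameron (1987) proved that if a sum-free set $S$ is regular, then its associated sequence is eventually periodic. He also asked about the converse, which the paper *Results On Sum-Free Sequences* (https://surim.stanford.edu/sites/g/files/sbiybj26191/files/media/file/jonathan_akaba_aaron_kaufer_david_lin_kewei_-_results_on_sum-free_sequences_0.pdf) calls a long standing question and describes as open: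

> If $x$ is eventually periodic, must $S(x)$ be regular?

We shall see that the answer is **no**.

## 2. Small sequences, and what a bounded memory would give

Some cases by hand.

- $x=0^\infty$ gives $S=\emptyset$, and $x=1\,0^\infty$ gives $S=\{1\}$. Both are regular.
- $x=1^\infty$ gives the odd numbers: $1\in S$, every even $n=1+(n-1)$ is skipped, and no odd number is ever a sum.
- $x=0\,1^\infty$: $1\notin S$; then $2,3\in S$; $4,5,6$ are skipped; $7,8\in S$; $9,10,11$ are skipped; $12,13\in S$. In general $S=\{n\equiv 2,3\bmod 5\}$. Indeed, for $n\ge4$ with $n\equiv 4,0,1$ we have $n=2+(n-2)$, $2+(n-2)$, $3+(n-3)$ respectively, with both summands in $S$, while residues $2,3$ are never sums.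

These examples suggest an argument for a positive answer. Suppose there is a $W$ such that, for all large $n$,
$$n\in S+S\iff n-s\in S\ \text{ for some } s\in S \text{ with } s\le W .$$
In the last example $W=3$ works. Suppose $x$ has eventual period $p$. Once we are past the pre-period, let the *state* at time $n$ be the word $1_S$ on $[n-W,n-1]$ together with the index modulo $p$ of the next unused term of $x$. The state decides whether $n$ is a sum, hence whether a term is read and which one, hence $1_S(n)$ and the next state. There are at most $2^Wp$ states, so a state repeats, and from then on the process repeats. Thus $S$ is regular.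

The argument stops at its hypothesis: nothing provides a $W$. A number $n$ may be a sum only because of two elements that are both near $n/2$. So the process at time $n$ can react to what it did at time about $n/2$. If $S$, or a part of it that controls some class of sums, falls silent just after $\xi$, then numbers just above $2\xi$ may fail to be sums. We turn this echo into a mechanism: each change of pattern causes the next one at about twice the time, so the changes happen at geometrically growing times. The task is to make the changes invisible in $x$.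

## 3. Sets of odd numbers, and how to read off their sequences

For $A\subset\mathbb N_0$ put $y_m=1_A(m)$ and
$$S_A=\{2a+1:a\in A\},\qquad M_A=\mathbb N_0\setminus(A+A).$$
We call the elements of $M_A$ the *missing numbers*.

**Lemma 1.** $S_A$ is sum-free. Its associated binary sequence is the concatenation, over $m=0,1,2,\dots$, of the words "$y_m$" if $m\in A+A$, and "$y_m0$" if $m\notin A+A$.

*Proof.* All elements of $S_A$ are odd and all sums of two of them are even, so $S_A$ is sum-free. For each $m$ consider $n=2m+1$ and then $n=2m+2$. The odd number $2m+1$ is never a sum of two elements, so a term is read there, and it equals $y_m$. The number $2m+2$ equals $(2a+1)+(2b+1)$ with $a,b\in A$ iff $m=a+b\in A+A$; in that case $a,b\le m$, so both elements are already placed, and nothing is read. If $m\notin A+A$, a term is read at $2m+2$. It is $0$, because $2m+2$ is even and so not in $S_A$. $\square$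

*Example.* Let $A=3\mathbb N_0$, so $S_A=\{1,7,13,\dots\}$, $A+A=A$, and $M_A$ consists of the non-multiples of $3$. The words for $m=0,1,2$ are $1$, $00$, $00$, and $x=(10000)^\infty$.

**Lemma 2.** Let $a<a'$ be consecutive elements of $A$. The corresponding $1$'s of $x$ are consecutive $1$'s of $x$, and their distance is
$$\Delta(a,a')=(a'-a)+\#\big(M_A\cap[a,a'-1]\big).$$

*Proof.* By Lemma 1, the terms strictly between these two $1$'s are $y_{a+1},\dots,y_{a'-1}$, all $0$, and one inserted $0$ for each $m\in M_A$ with $a\le m<a'$. The distance is one more than the number of these zeros. $\square$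

In the example, $\Delta(0,3)=3+2=5$. The consequence that we use is this: *if $A$ is infinite and the $\Delta$'s of consecutive elements form an eventually periodic sequence, then $x$ is eventually periodic.* So $x$ does not see the differences $a'-a$. It sees the differences corrected by missing numbers. If $M_A$ is finite, then by Lemma 1 $x$ is eventually just $y_m,y_{m+1},\dots$, and eventual periodicity of $x$ forces that of $1_A$, hence regularity of $S_A$. A counterexample of the form $S_A$ therefore needs infinitely many missing numbers, and they must occur just where $A$ deviates from periodicity.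

**Lemma 3 (gap lemma).** Let $K$ be a nonempty finite set of integers with minimum $k_0$ and maximum $k_1$, whose consecutive elements differ by at most $g$. If $t-s\ge g-1$, then $K+[s,t]=[k_0+s,k_1+t]$.

*Proof.* The set $K+[s,t]$ is the union of the intervals $[k+s,k+t]$, $k\in K$. For consecutive $k<k'$ we have $k'+s\le k+g+s\le k+t+1$, so the next interval starts no later than one past the end of the previous one. There is no gap. $\square$

## 4. Two alternating patterns, and a drift modulo 13

To control where missing numbers appear, we split $A$ into two parts whose sums do not interfere. Let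
$$A=3X\cup(3Y+2),\qquad X,Y\subset\mathbb N_0 .$$
Sums of two elements of $A$ have the forms $3(x+x')$, $3(y+y'+1)+1$, $3(x+y)+2$, which lie in three different classes mod $3$. Hence
$$3n\in M_A\iff n\notin X+X,\qquad 3n+1\in M_A\iff n-1\notin Y+Y,\qquad 3n+2\in M_A\iff n\notin X+Y. \tag{1}$$

**The plan.** Let $X$ and $Y$ be active in turn. Each, when active, consists of runs of $9$ consecutive integers followed by $4$ absent ones, so it has period $13$. If no missing number interferes, then inside a run $\Delta=3$, and across a gap (difference $5$ in $X$ or $Y$) $\Delta=15$. In $x$ we see groups of nine $1$'s at distances $3$, separated by distances $15$. The two kinds of switch must keep this picture.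

*From $X$ to $Y$.* Suppose the last element of $X$ is $\xi$ and the first element of the new block of $Y$ is also $\xi$. The pair in $A$ is $(3\xi,3\xi+2)$. With one missing number, $\Delta=2+1=3$, which is right inside a group.

*From $Y$ to $X$.* Suppose the last element of $Y$ is $r$ and $X$ resumes at $r+k$. The pair is $(3r+2,3r+3k)$. With two missing numbers, $\Delta=3k-2+2=3k$. We take $k=5$, so that $\Delta=15$, which is right between groups.

*Timing.* If $X$ is silent strictly between $\xi$ and $a$, then $2\xi+1,\dots,a-1$ are not in $X+X$. To have exactly two such numbers we take $a=2\xi+3$, so $r=a-5=2\xi-2$. If $Y$ is silent strictly between $r$ and $\xi'$, then $2r+1,\dots,\xi'-1$ are not in $Y+Y$. To have exactly one we take $\xi'=2r+2=4\xi-2$. So the switches time each other, by doubling.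

**Where the plain version breaks.** The natural first try is to give both $X$ and $Y$ a long initial block $[0,\cdot]$, so that there are no other missing numbers, and to let $Y$ have period $13$ throughout its active block. Let the runs of $X$ before $\xi$ start at residues $\rho$ mod $13$, and let $\xi\equiv\rho+e$ with $0\le e\le 7$. The group of nine at the switch consists of $[\xi-e,\xi]$ from $X$ and $[\xi,\xi+7-e]$ from $Y$: *the integer $\xi$ is used twice*, so nine elements occupy only eight consecutive integers. A run of nine ending at $\xi+7-e$ would start at $\xi-e-1\equiv\rho-1$. So the runs of $Y$ start at residues $\rho-1$ and end at $\rho+7$, and $X$ resumes at $r+5\equiv\rho+12\equiv\rho-1$. Each cycle shifts $\rho$ by $-1$.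

This drift is fatal. Since $r=2\xi-2$ must be the end of a run of $Y$, we need $2\xi\equiv\rho+9$. In the next cycle we need $2\xi'\equiv(\rho-1)+9=\rho+8$, while $2\xi'=4(2\xi)-4\equiv4\rho+32$. So $3\rho\equiv-24$, that is, $\rho\equiv5$. The same argument one cycle later gives $\rho-1\equiv5$. So the plain version cannot run through three consecutive cycles.

**Repairing the drift.** Since $-12\equiv+1\pmod{13}$, the drift is cancelled if *twelve gaps of $Y$ are each shortened by one*: three absent integers instead of four. A shortened gap has difference $4$ in $Y$ and $12$ in $A$. To keep $\Delta=15$ we need three missing numbers inside each shortened gap, and a shortened gap has exactly three absent integers. If the only element of $Y$ below a certain bound is $0$, then just after $\xi$, where no two older elements of $Y$ can reach, $Y+Y$ coincides with $Y$. The three absent integers of each gap are then missing from $Y+Y$.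

With the drift gone we may take $\rho=0$ always. The condition $2\xi\equiv\rho+9$ was computed with the drift; now $Y$ ends at residue $8$, so $2\xi-2\equiv8$, that is, $\xi\equiv5$. This is consistent: $4\cdot5-2=18\equiv5$. Thus $X$ gives six elements $[\xi-5,\xi]$ and $Y$ gives three elements $[\xi,\xi+2]$ to the group at the switch. The shortened gaps then come with run starts $\xi-6+12i$, and after twelve of them we are at $\xi-6+144=\xi+138\equiv0$. From $\xi+138$ on, $Y$ must have other small elements available, so that nothing else is missing; hence a block of $Y$ starting at $138$.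

## 5. A nonregular set with tail $((100)^90^{12})^\infty$

**Theorem 1.** There is an eventually periodic $x$, ending in $\big((100)^90^{12}\big)^\infty$, such that $S(x)$ is not regular.

So the statement "for every eventually periodic $x$, the set $S(x)$ is regular" is false.

**Construction.** Let $\xi_0=564$ and $\xi_{j+1}=4\xi_j-2$. The sequence increases. Since $564=13\cdot43+5$ and $4\cdot5-2\equiv5$, all $\xi_j\equiv5\pmod{13}$. Let $H=\{n\ge0:n\bmod13\in\{0,\dots,8\}\}$ and, for $j\ge0$,
$$X_j=H\cap[2\xi_j+3,\ \xi_{j+1}],$$
$$Y_j=[\xi_j,\xi_j+2]\ \cup\ \bigcup_{i=1}^{11}[\xi_j+12i-6,\ \xi_j+12i+2]\ \cup\ \big(H\cap[\xi_j+138,\ 2\xi_j-2]\big),$$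
$$X=[0,\xi_0]\cup\bigcup_{j\ge0}X_j,\qquad Y=\{0\}\cup[138,281]\cup\bigcup_{j\ge0}Y_j,\qquad A=3X\cup(3Y+2),\qquad S=S_A .$$

Modulo $13$ we have $2\xi_j+3\equiv0$, $\xi_{j+1}\equiv5$, $\xi_j+138\equiv143\equiv0$, $2\xi_j-2\equiv8$. All four numbers lie in $H$, so they really are the minima and maxima of the sets in which they occur as endpoints. The blocks are ordered: $281<\xi_0$, and $Y_j\subset[\xi_j,2\xi_j-2]$ lies below $\xi_{j+1}$. Reading off the gaps between the intervals of $Y_j$ (the last interval ends at $\xi_j+134$, and the next element is $\xi_j+138$) gives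
$$[\xi_j,\xi_j+137]\setminus Y=\{\xi_j+12i+3,\ \xi_j+12i+4,\ \xi_j+12i+5:\ 0\le i\le11\}. \tag{2}$$
Consecutive elements of $Y_j$ differ by $1$, $4$ or $5$, and those of $X_j$ by $1$ or $5$. So Lemma 3 applies to these sets with $g=5$.

**Proposition 4.**

(a) $\mathbb N_0\setminus(X+X)=\{2\xi_j+1,\,2\xi_j+2:j\ge0\}$.

(b) For $z\ge\xi_0-1$: $z\notin Y+Y$ iff, for some $j\ge0$, $z=\xi_j-1$ or $z$ is one of the numbers in (2).

(c) $X+Y\supseteq[\xi_0,\infty)$.

**Step 1: part (a), which supplies the two missing numbers at the switch from $Y$ to $X$.** An element of $X$ that is $\le2\xi_j+2$ is $\le\xi_j$, because $X$ has no elements in $[\xi_j+1,2\xi_j+2]$. If $2\xi_j+1$ or $2\xi_j+2$ were a sum of two elements of $X$, both would be $\le2\xi_j+2$, hence $\le\xi_j$, and the sum would be $\le2\xi_j$. So the listed numbers are missing.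

For the converse, $[0,\xi_0]+[0,\xi_0]=[0,2\xi_0]$. It remains to show $[2\xi_j+3,2\xi_{j+1}]\subset X+X$ for every $j\ge0$. Put $a=2\xi_j+3$ and $b=\xi_{j+1}$. Then $b-a-5=2\xi_j-10$ is a positive multiple of $13$, so $b=a+13M+5$ with $M\ge1$. By Lemma 3,
$$X_j+[0,\xi_0]=[a,b+\xi_0].$$
The set $X_j$ is the union of the runs $[a+13l,a+13l+8]$, $0\le l\le M-1$, and the incomplete run $[a+13M,a+13M+5]$. Adding two complete runs, the last complete run and the incomplete one, and the incomplete run and itself, we see that $X_j+X_j$ contains

- $[2a+13l,\ 2a+13l+16]$ for $0\le l\le2M-2$,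
- $[2a+13(2M-1),\ 2a+13(2M-1)+13]$,
- $[2a+26M,\ 2a+26M+10]$.

The left endpoints increase by $13$ each time, and every interval except the last reaches at least $12$ beyond its left endpoint. So there are no gaps. The right end is $2a+26M+10=2b$, hence $X_j+X_j=[2a,2b]$. Finally $b+\xi_0=4\xi_j+562\ge4\xi_j+5=2a-1$, so $[a,b+\xi_0]$ and $[2a,2b]$ together cover $[a,2b]=[2\xi_j+3,2\xi_{j+1}]$.

**Step 2: part (b), which supplies the missing number at the switch from $X$ to $Y$ and the three in each shortened gap.** Let $r_j$ be the largest element of $Y$ below $\xi_j$, so $r_0=281$ and $r_j=2\xi_{j-1}-2$ for $j\ge1$. Then $2r_0=562=\xi_0-2$ and $2r_j=4\xi_{j-1}-4=\xi_j-2$. So a sum of two elements of $Y$ that are $<\xi_j$ is $\le\xi_j-2$. The sets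
$$\{\xi_j-1\},\qquad[\xi_j,\xi_j+137],\qquad[\xi_j+138,\xi_{j+1}-2]\qquad(j\ge0)$$
partition $[\xi_0-1,\infty)$, and we treat them in turn.

*The number $\xi_j-1$.* Its summands would be $<\xi_j$, and then the sum is $\le\xi_j-2$. So $\xi_j-1\notin Y+Y$.

*$z\in[\xi_j,\xi_j+137]$.* If $z=y+y'$ with $y\ge y'$ in $Y$, then $y\ge\xi_j$, since otherwise $z\le\xi_j-2$. So $y'\le137$, and the only such element of $Y$ is $0$. Hence $z=y\in Y$. Conversely, $z\in Y$ gives $z=z+0\in Y+Y$. The missing $z$ are exactly the numbers in (2).

*$z\in[\xi_j+138,\xi_{j+1}-2]$.* Put $c=\xi_j+138$, $d=2\xi_j-2$, $K=H\cap[c,d]\subset Y$. Since $d-c-8=\xi_j-148$ is a positive multiple of $13$, we have $d=c+13M'+8$ with $M'\ge0$, and $K$ is the union of the complete runs $[c+13l,c+13l+8]$, $0\le l\le M'$. The set $Y+Y$ contains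

- $\xi_j+[138,281]=[\xi_j+138,\xi_j+281]$;
- $K+[138,281]=[c+138,d+281]=[\xi_j+276,2\xi_j+279]$, by Lemma 3;
- $K+K=\bigcup_{l=0}^{2M'}[2c+13l,2c+13l+16]=[2c,2d]=[2\xi_j+276,4\xi_j-4]$.

These three intervals leave no gap, and $4\xi_j-4=\xi_{j+1}-2$. So all of $[\xi_j+138,\xi_{j+1}-2]$ lies in $Y+Y$.

**Step 3: part (c), which ensures that class $2$ mod $3$ has no missing numbers.** By Lemma 3, $[0,\xi_0]+Y_j=[\xi_j,2\xi_j-2+\xi_0]=[\xi_j,2\xi_j+562]$ and $X_j+[138,281]=[2\xi_j+141,\xi_{j+1}+281]$. Together these cover $[\xi_j,\xi_{j+1}]$, and the union over $j$ is $[\xi_0,\infty)$. This proves Proposition 4. $\square$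

**Step 4: list the missing numbers of $A$.** We insert Proposition 4 into (1). From class $0$ we get $3(2\xi_j+1)$ and $3(2\xi_j+2)$. In class $1$ the number $3n+1$ is missing iff $z=n-1\notin Y+Y$, so each missing $z$ gives $3z+4$. Class $2$ gives nothing from $3\xi_0$ on. Therefore
$$M_A\cap[3\xi_0,\infty)=\bigcup_{j\ge0}\Big(\{3\xi_j+1\}\cup\{3\xi_j+36i+13,\ 3\xi_j+36i+16,\ 3\xi_j+36i+19:0\le i\le11\}\cup\{6\xi_j+3,\,6\xi_j+6\}\Big). \tag{3}$$
The numbers with index $j$ lie in $[3\xi_j,3\xi_{j+1}-1]$, because $36\cdot11+19=415<3\xi_j$ and $6\xi_j+6<12\xi_j-6=3\xi_{j+1}$.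

**Step 5: compute $\Delta$ for all consecutive pairs.** Fix $j\ge0$. We have $X\cap[\xi_j+1,\xi_{j+1}]=X_j$ and $Y\cap[\xi_j,\xi_{j+1}-1]=Y_j$, so
$$A\cap(3\xi_j,3\xi_{j+1}]=(3Y_j+2)\cup3X_j,\qquad 3Y_j+2\subset[3\xi_j+2,6\xi_j-4],\qquad 3X_j\subset[6\xi_j+9,3\xi_{j+1}],$$
with the endpoints attained. Also $3\xi_j\in A$, since $\xi_j\in X$. The consecutive pairs $(a,a')$ of $A$ with $3\xi_j\le a<a'\le3\xi_{j+1}$ are the following.

- $(3\xi_j,\ 3\xi_j+2)$. The difference is $2$, and $[a,a'-1]$ contains one missing number, $3\xi_j+1$. So $\Delta=3$.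
- $(3\xi_j+36i+8,\ 3\xi_j+36i+20)$ for $0\le i\le11$, the images of $y=\xi_j+12i+2$ and $y=\xi_j+12i+6$ (for $i=11$ the latter is $\xi_j+138$). The difference is $12$, and the three missing numbers of (3) with this $i$ lie between. So $\Delta=15$.
- $(6\xi_j-4,\ 6\xi_j+9)$. The difference is $13$, and the missing numbers $6\xi_j+3$, $6\xi_j+6$ lie between. So $\Delta=15$.
- All other pairs come from two consecutive elements of $Y_j$ or of $X_j$ that differ by $1$, or by $5$ inside the $H$-parts (residue $8$ to residue $0$). The intervals $[a,a'-1]$ of all pairs partition $[3\xi_j,3\xi_{j+1}-1]$, and every missing number there has been placed in one of the first three items. So these pairs contain no missing number, and $\Delta=3$ or $\Delta=15$ respectively.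

**Step 6: $x$ is eventually periodic.** Group the elements of $A$ that are linked by $\Delta=3$; different groups are separated by $\Delta=15$. The last run of $X_j$ has residues $0,\dots,5$ and gives the six elements $3(\xi_{j+1}-5),\dots,3\xi_{j+1}$. It is linked to $3\xi_{j+1}+2,\ 3\xi_{j+1}+5,\ 3\xi_{j+1}+8$, and then comes a shortened gap. So this group has $9$ elements. Every other group after $3\xi_0+8$ comes from an interval of $9$ consecutive integers: one of the intervals $[\xi_j+12i-6,\xi_j+12i+2]$, a run of $H\cap[\xi_j+138,2\xi_j-2]$ (all complete, since the endpoints have residues $0$ and $8$), or a run of $X_j$ other than the last.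

So, from $a=3\xi_0=1692$ on, the $\Delta$'s are
$$3,3,3,15,\ (3,3,3,3,3,3,3,3,15),\ (3,3,3,3,3,3,3,3,15),\ \dots$$
By Lemma 2, from the term of $x$ read at $n=2\cdot1692+1=3385$ on, $x$ starts with $(100)^3\,1\,0^{14}=(100)^4\,0^{12}$. Each further block contributes $(100)^8\,1\,0^{14}=(100)^9\,0^{12}$. So $x$ equals $(100)^40^{12}\big((100)^90^{12}\big)^\infty$ from there on. It is eventually periodic, with periodic part of length $27+12=39$.

**Step 7: $S$ is not regular.** Suppose $1_S$ is eventually periodic with period $Q$. Then $6Q$ is also an eventual period. Since $6x+1=2(3x)+1$ and the multiples of $3$ in $A$ are exactly $3X$,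
$$6x+1\in S\iff3x\in A\iff x\in X .$$
Hence $x\in X\iff x+Q\in X$ for all large $x$, so $X$ is regular. It is infinite, so by the remark in Section 1 every $Q$ consecutive integers beyond some point meet $X$. But $X\cap[\xi_j+1,2\xi_j+2]=\emptyset$ for every $j$, and these intervals have length $\xi_j+2\to\infty$. This is a contradiction, and Theorem 1 is proved. $\blacksquare$

## 6. Infinitely many periods, and irregularity in density

The number $13=q$ played two roles: it was a run of $9$ plus a gap of $4$, and the drift $-1$ was repaired by $q-1$ shortened gaps, because $-(q-1)\equiv1\pmod q$. We now let the gap length be a parameter $v\ge4$. A shortened gap has $v-1$ absent integers. We need exactly three of them to be missing from $Y+Y$, so $Y$ now gets the small elements $[0,v-4]$, which fill the first $v-4$ places of each shortened gap. For $v=4$ and $\xi_0=564$ the construction below is that of Theorem 1.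

**Theorem 2.** Let $v\ge4$ and put $u=3v-3$, $q=u+v=4v-3$, $L=(v-1)(16v-18)$. Let $\xi_0$ be any even integer with $\xi_0\equiv2v-3\pmod q$ and $\xi_0\ge4L+2v-4$ (infinitely many exist, as $q$ is odd). Then there is a sum-free set $S=S^{(v,\xi_0)}$ such that:

1. its binary sequence $x$ ends in $\big((100)^{3v-3}0^{3v}\big)^\infty$, with least eventual period $12v-9$;
2. $\#(S\cap[1,N])=\frac{v-1}{2(4v-3)}N+O_{v,\xi_0}(\log N)$;
3. $S\cap\{n\equiv1\bmod6\}$ has no natural density; consequently $S\,\triangle\,P$ has positive upper density for **every** regular set $P$.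

For fixed $v$, different $\xi_0$ give different $S$. Hence infinitely many least periods occur among counterexamples to the question, and for each of these least periods infinitely many $x$ with the same periodic tail up to shift are counterexamples.

Item 3 contains non-regularity: if $S$ were regular, then $P=S$ would give $S\,\triangle\,P=\emptyset$.

**Construction.** Let $\xi_{j+1}=4\xi_j+6-2v$. This is increasing, since $3\xi_j>2v-6$. All $\xi_j\equiv2v-3\pmod q$, since $4(2v-3)+6-2v=6v-6=q+(2v-3)$. Hence the $\xi_j$ are integers in $H$, where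
$$H=\{n\ge0:n\bmod q\in\{0,\dots,u-1\}\},$$
because $2v-3\le u-1$. Put $R=(\xi_0-2)/2$. This is an integer, and $R\ge2L+v-3$. Let
$$X_j=H\cap[2\xi_j+3,\xi_{j+1}],$$
$$Y_j=[\xi_j,\xi_j+v-2]\cup\bigcup_{i=1}^{4v-5}[\xi_j+4(v-1)i-2(v-1),\ \xi_j+4(v-1)i+v-2]\cup\big(H\cap[\xi_j+L,2\xi_j+2-v]\big),$$
$$X=[0,\xi_0]\cup\bigcup_{j\ge0}X_j,\qquad Y=[0,v-4]\cup[L,R]\cup\bigcup_{j\ge0}Y_j,\qquad A=3X\cup(3Y+2),\qquad S=S_A.$$

**Step 1: check the endpoints and the gaps.** Modulo $q=4v-3$:

- $2\xi_j+3\equiv4v-3\equiv0$ and $\xi_{j+1}\equiv2v-3$;
- $16v\equiv12$, so $L\equiv-6(v-1)$ and $\xi_j+L\equiv(2v-3)-6(v-1)=-(4v-3)\equiv0$;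
- $2\xi_j+2-v\equiv(4v-6)+2-v=3v-4=u-1$.

So all these endpoints lie in $H$ and are attained. For $1\le i\le4v-5$ the $i$-th interval of $Y_j$ has $(v-2)+2(v-1)+1=3v-3=u$ elements. The next interval in this progression, with $i=4v-4$, would start at $\xi_j+4(v-1)(4v-4)-2(v-1)=\xi_j+L$, where the $H$-part starts. Hence $[\xi_j,\xi_j+L-1]\setminus Y_j$ is the union of the $4v-4$ gaps
$$[\xi_j+4(v-1)i+v-1,\ \xi_j+4(v-1)i+2v-3],\qquad0\le i\le4v-5, \tag{4}$$
each with $v-1$ elements. The gaps of $H$ have $v$ elements. So consecutive elements of $X_j$ and of $Y_j$ differ by at most $v+1$, and Lemma 3 applies with $g=v+1$. The blocks are ordered as before: $R<\xi_0$ and $2\xi_j+2-v<\xi_{j+1}$.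

**Proposition 5.**

(a) $\mathbb N_0\setminus(X+X)=\{2\xi_j+1,2\xi_j+2:j\ge0\}$.

(b) For $z\ge\xi_0-1$: $z\notin Y+Y$ iff, for some $j\ge0$, $z=\xi_j-1$ or $z\in\xi_j+4(v-1)i+\{2v-5,2v-4,2v-3\}$ with $0\le i\le4v-5$.

(c) $X+Y\supseteq[\xi_0,\infty)$.

**Step 2: part (a), the sums in class $0$.** Elements of $X$ that are $\le2\xi_j+2$ are $\le\xi_j$, so $2\xi_j+1$ and $2\xi_j+2$ are not in $X+X$. Also $[0,2\xi_0]\subset X+X$. It remains to cover $[2\xi_j+3,2\xi_{j+1}]$. Put $a=2\xi_j+3$, $b=\xi_{j+1}$. Then $b-a-(2v-3)=2\xi_j+6-4v$, which is $\equiv0\pmod q$ and positive, so $b=a+qM+2v-3$ with $M\ge1$. By Lemma 3 (using $\xi_0\ge v$), $X_j+[0,\xi_0]=[a,b+\xi_0]$. Moreover $b+\xi_0\ge2a-1$, that is, $4\xi_j+6-2v+\xi_0\ge4\xi_j+5$, because $\xi_0\ge2v$. The set $X_j$ is the union of the runs $[a+ql,a+ql+u-1]$, $0\le l\le M-1$, and $[a+qM,a+qM+2v-3]$. With $2(u-1)=6v-8$, $(u-1)+(2v-3)=5v-7$ and $2(2v-3)=4v-6$, we see that $X_j+X_j$ contains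

- $[2a+ql,\ 2a+ql+6v-8]$ for $0\le l\le2M-2$,
- $[2a+q(2M-1),\ 2a+q(2M-1)+5v-7]$,
- $[2a+2qM,\ 2a+2qM+4v-6]$, with right end $2b$.

Since $6v-8\ge4v-4=q-1$ and $5v-7\ge4v-4=q-1$ (as $v\ge3$), these leave no gaps and cover $[2a,2b]$. So $[a,2b]\subset X+X$.

**Step 3: part (b), the sums in class $1$.** Let $r_j$ be the largest element of $Y$ below $\xi_j$: $r_0=R$, and $r_j=2\xi_{j-1}+2-v$ for $j\ge1$. Then $2R=\xi_0-2$ and $2r_j=4\xi_{j-1}+4-2v=\xi_j-2$. So sums of two elements of $Y$ below $\xi_j$ are $\le\xi_j-2$, and in particular $\xi_j-1\notin Y+Y$.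

*$z\in[\xi_j,\xi_j+L-1]$.* If $z=y+y'$ with $y\ge y'$ in $Y$, then $y\ge\xi_j$, so $y\in Y_j$ and $y'\le L-1$. Since $\xi_0>L$, the elements of $Y$ that are $\le L-1$ are those of $[0,v-4]$. Hence $z\in Y+Y$ iff $z\in Y_j+[0,v-4]$, that is, iff $[z-(v-4),z]$ meets $Y_j$. This holds if $z\in Y_j$. Otherwise $z$ lies in a gap (4), say $z=w+t$, where $w=\xi_j+4(v-1)i+v-2\in Y_j$ is the last element before the gap and $1\le t\le v-1$. The interval $[z-(v-4),z]$ contains $w$ iff $t\le v-4$; if $t\ge v-3$, it lies inside the gap. So the missing $z$ are those with $t\in\{v-3,v-2,v-1\}$, which are $\xi_j+4(v-1)i+\{2v-5,2v-4,2v-3\}$.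

*$z\in[\xi_j+L,\xi_{j+1}-2]$.* Put $c=\xi_j+L$, $d=2\xi_j+2-v$, $K=H\cap[c,d]$. We have $d\ge c+u-1$, because this means $\xi_j\ge L+4v-6$, which follows from $\xi_0\ge4L+2v-4$ and $3L\ge2v-2$. So $K$ is a nonempty union of complete runs of $u$ elements, starting at $c$ and ending at $d$. The set $Y+Y$ contains

- $\xi_j+[L,R]=[\xi_j+L,\xi_j+R]$;
- $K+[L,R]=[c+L,d+R]$, by Lemma 3, since $R-L\ge L+v-3\ge v$;
- $K+K=[2c,2d]$: sums of two runs are intervals $[2c+ql,2c+ql+2u-2]$, and $2u-2=6v-8\ge q-1$.

The first two leave no gap, because $\xi_j+R\ge\xi_j+2L-1=c+L-1$. The last two leave no gap, because $d+R\ge2c-1$ means $R\ge2L+v-3$. Finally $2d=4\xi_j+4-2v=\xi_{j+1}-2$. So the whole interval lies in $Y+Y$.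

The sets $\{\xi_j-1\}$, $[\xi_j,\xi_j+L-1]$, $[\xi_j+L,\xi_{j+1}-2]$, $j\ge0$, partition $[\xi_0-1,\infty)$, so (b) is proved.

**Step 4: part (c), the sums in class $2$.** By Lemma 3, $[0,\xi_0]+Y_j=[\xi_j,2\xi_j+2-v+\xi_0]$ and $X_j+[L,R]=[2\xi_j+3+L,\xi_{j+1}+R]$. Since $\xi_0\ge L+v$, together they cover $[\xi_j,\xi_{j+1}]$. This proves Proposition 5. $\square$

**Step 5: item 1, the tail of $x$.** By (1) and Proposition 5, where each missing $z$ of part (b) gives the missing number $3z+4$,
$$M_A\cap[3\xi_0,\infty)=\bigcup_{j\ge0}\Big(\{3\xi_j+1,\ 6\xi_j+3,\ 6\xi_j+6\}\cup\{3\xi_j+12(v-1)i+\{6v-11,6v-8,6v-5\}:0\le i\le4v-5\}\Big).$$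
The numbers with index $j$ lie in $[3\xi_j,3\xi_{j+1}-1]$. Indeed, the largest one in the second set is $3\xi_j+12(v-1)(4v-5)+6v-5=3\xi_j+3L+1<6\xi_j$, and $6\xi_j+6<3\xi_{j+1}$. As before, $3\xi_j\in A$ and $A\cap(3\xi_j,3\xi_{j+1}]=(3Y_j+2)\cup3X_j$, with $\max(3Y_j+2)=6\xi_j+8-3v<6\xi_j+9=\min3X_j$. The consecutive pairs of $A$ in $[3\xi_j,3\xi_{j+1}]$ are:

- $(3\xi_j,\ 3\xi_j+2)$, with one missing number $3\xi_j+1$: $\Delta=2+1=3$;
- $(3\xi_j+12(v-1)i+3v-4,\ 3\xi_j+12(v-1)i+6v-4)$ for $0\le i\le4v-5$, the images of the elements of $Y_j$ just before and just after the $i$-th gap (4). The difference is $3v$, and the three missing numbers with this $i$ lie between, since $6v-11\ge3v-4$. So $\Delta=3v+3$;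
- $(6\xi_j+8-3v,\ 6\xi_j+9)$, with difference $3v+1$ and the two missing numbers $6\xi_j+3,6\xi_j+6$ between: $\Delta=3v+3$;
- all others. The missing numbers are used up by the first three items, so here $\Delta=3$ for neighbors and $\Delta=3(v+1)$ across a gap of $H$.

Group the elements linked by $\Delta=3$. The last run of $X_j$ has residues $0,\dots,2v-3$, that is, $2v-2$ elements. It is linked to $3[\xi_{j+1},\xi_{j+1}+v-2]+2$, which has $v-1$ elements. Together they are $3v-3=u$ elements. Every other group after $3\xi_0+3(v-2)+2$ comes from an interval of $u$ consecutive integers: an interval of $Y_j$ with $1\le i\le4v-5$, a (complete) run of $H\cap[\xi_j+L,2\xi_j+2-v]$, or a run of $X_j$ other than the last. So the $\Delta$'s are eventually periodic, with block consisting of $3$ repeated $3v-4$ times, followed by $3v+3$. This block gives the word $(100)^{3v-4}\,1\,0^{3v+2}=(100)^{3v-3}0^{3v}$, and $x$ ends in $\big((100)^{3v-3}0^{3v}\big)^\infty$.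

The number $3(3v-4)+(3v+3)=12v-9$ is an eventual period. Conversely, let $p$ be an eventual period. Call a $1$ in the tail *long* if its distance to the next $1$ is $3v+3$ rather than $3$. Far out, shifting by $p$ maps $1$'s to $1$'s and preserves the distance to the next $1$, so it maps long $1$'s to long $1$'s. The positions of the long $1$'s form an arithmetic progression with difference $12v-9$. So $p$ is a multiple of $12v-9$, which is therefore the least eventual period.

**Step 6: item 2, the counting function.** Up to boundedly many places per block, $A$ is $3H+2$ and then $3H$, and both have density $u/(3q)$. In detail, $Y_j$ and $H\cap[\xi_j,2\xi_j]$ differ only inside $[\xi_j,\xi_j+L-1]\cup[2\xi_j+3-v,2\xi_j]$, and $X_j$ and $H\cap[2\xi_j,\xi_{j+1}]$ differ only inside $[2\xi_j,2\xi_j+2]$. So, apart from $O_v(1)$ integers for each $j$, the set $A$ agrees with $3H+2$ on $(3\xi_j,6\xi_j]$ and with $3H$ on $(6\xi_j,3\xi_{j+1}]$. In an interval of length $\ell$, each of $3H+2$ and $3H$ has $\frac{u}{3q}\ell+O_v(1)$ elements. Let $T\ge3\xi_0$. Cut $[0,T]$ at the points $3\xi_j$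 and $6\xi_j$. The part $[0,3\xi_0]$ contributes $O_{v,\xi_0}(1)$. The number of $j$ with $3\xi_j\le T$ is $O(\log T)$, because $\xi_{j+1}\ge3\xi_j$. Adding up,
$$\#(A\cap[0,T])=\frac u{3q}T+O_{v,\xi_0}(\log T).$$
Now $2a+1\le N$ iff $a\le T:=\lfloor(N-1)/2\rfloor$, so $\#(S\cap[1,N])=\frac{u}{6q}N+O_{v,\xi_0}(\log N)$, and $\frac u{6q}=\frac{3v-3}{6(4v-3)}=\frac{v-1}{2(4v-3)}$.

**Step 7: item 3, the class $1$ mod $6$.** Since $6x+1=2(3x)+1$ and the multiples of $3$ in $A$ are those in $3X$,
$$S\cap\{n\equiv1\bmod6\}=\{6x+1:x\in X\}. \tag{5}$$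
Let $f(T)=\#(X\cap[0,T])$. The set (5) has $f(T)$ elements up to $6T+1$, so if it had a natural density, then $f(T)/T$ would converge, say to $\delta$. Since $X\cap[\xi_j+1,2\xi_j+2]=\emptyset$, we have $f(2\xi_j)=f(\xi_j)$. Dividing by $\xi_j$ and letting $j\to\infty$ gives $2\delta=\delta$, so $\delta=0$. But $f(\xi_{j+1})\ge\#X_j=\frac uq\cdot2\xi_j+O_v(1)$, because $X_j$ is $H$ on an interval of length $2\xi_j+O_v(1)$. Since $\xi_{j+1}/\xi_j\to4$, this gives $\delta\ge\frac{u}{2q}>0$, a contradiction. So the set (5) has no natural density.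

Let $P$ be regular. Then $P\cap\{n\equiv1\bmod6\}$ has an eventually periodic indicator sequence, so it has a natural density. If $S\,\triangle\,P$ had upper density $0$, then $S\cap\{n\equiv1\bmod6\}$ and $P\cap\{n\equiv1\bmod6\}$ would differ by a set of density $0$, and the former would have a natural density too. This is a contradiction. So $S\,\triangle\,P$ has positive upper density, and in particular $S$ is not regular.

**Step 8: different $\xi_0$ give different sets.** Fix $v$. We have $[0,\xi_0]\subset X$, while $\xi_0+1\notin X$, because $X_0$ starts at $2\xi_0+3$. By (5),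
$$\xi_0+1=\min\{t\ge0:6t+1\notin S\},$$
so $S$ determines $\xi_0$. There are infinitely many admissible $\xi_0$, hence infinitely many sets $S$. Since a sum-free set is recovered from its associated sequence, they give infinitely many sequences $x$. By item 1 all of these have the same periodic tail up to shift, with least eventual period $12v-9$. As $v$ runs through $4,5,6,\dots$, these least periods are all different. This proves Theorem 2. $\blacksquare$
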